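# Signs for $1/x$: almost everywhere convergence of $\int_0^\infty\theta(y)f(x-y)\,dy$ on $L^1(\mathbb R)$

## 1. One-sided integrals, weak type, cells and correlations

Throughout, $|E|$ is the Lebesgue measure of $E\subset\mathbb R$, $1_E$ is its indicator function, $L*f(x)=\int L(y)f(x-y)\,dy$, and $\langle u,v\rangle=\int uv$ for real functions $u,v$.

**Definition 1 (the property (\*)).** Let $\theta$ be a measurable function on $(0,\infty)$. We say that $\theta$ satisfies (\*) if for every $f\in L^1(\mathbb R)$ the improper integral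
$$\int_0^\infty\theta(y)f(x-y)\,dy:=\lim_{\varepsilon\to0^+,\ R\to\infty}\int_\varepsilon^R\theta(y)f(x-y)\,dy$$
converges for almost every $x\in\mathbb R$.

*Example.* If $\theta$ is bounded on $[1,\infty)$ and integrable on $(0,1)$, then (\*) holds whatever the signs of $\theta$ are. Indeed $\int_1^\infty|\theta(y)f(x-y)|\,dy\le\sup_{[1,\infty)}|\theta|\cdot\|f\|_1$ for every $x$. Moreover $\int_0^1|\theta(y)||f(x-y)|\,dy$ is a convolution of two $L^1$ functions, hence finite for a.e. $x$. The property is therefore interesting only when $\int_0^1|\theta|=\infty$.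

**Definition 2 (weak type $(1,1)$, one-sided maximal function).** An operator $S$ taking $f\in L^1$ to a nonnegative measurable function is of weak type $(1,1)$ if $|\{Sf>\lambda\}|\le C\|f\|_1/\lambda$ for all $f\in L^1$ and $\lambda>0$. The one-sided Hardy–Littlewood maximal function is
$$Mh(x)=\sup_{r>0}\frac1r\int_0^r|h(x-y)|\,dy .$$
It is of weak type $(1,1)$ and bounded on $L^2$.

*Example.* For $h=1_{[0,1]}$ we get $Mh=0$ on $(-\infty,0]$, $Mh=1$ on $(0,1]$, and $Mh(x)=1/x$ for $x>1$. So $|\{Mh>\lambda\}|=1/\lambda$ for $0<\lambda<1$: the weak type bound holds, although $Mh\notin L^1$.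

If $A$ and $B$ are of weak type $(1,1)$, so is $A+B$, because $\{Af+Bf>\lambda\}\subset\{Af>\lambda/2\}\cup\{Bf>\lambda/2\}$.

**Definition 3 (the function $h_J$).** For a half-open interval $J$ with left half $J'$ and right half $J''$, put $h_J=1_{J'}-1_{J''}$.

*Example.* $h_{[0,2)}=1_{[0,1)}-1_{[1,2)}$. Its integral is $0$, the integral of $h_{[0,2)}$ over any interval is at most $1$ in modulus, and its total variation on $\mathbb R$ is $1+2+1=4$.

**Definition 4 (correlation).** For real $L,L'\in L^1\cap L^\infty$ the correlation of $L$ and $L'$ is $G(x)=\int L(x+y)L'(y)\,dy$. It satisfies $|G|\le\|L\|_\infty\|L'\|_1$.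

*Example.* For $L=L'=h_{[0,2)}$, $G$ is even, continuous, and linear between consecutive integers, with $G(0)=2$, $G(1)=-1$ and $G(x)=0$ for $|x|\ge2$.

Correlations compute inner products of convolutions. For $b,b'\in L^1$, Fubini and the substitution $x=y+w$ in $\iiint L(x-z)b(z)L'(x-w)b'(w)\,dx\,dz\,dw$ give
$$\langle L*b,\,L'*b'\rangle=\iint b(z)\,b'(w)\,G(w-z)\,dz\,dw .\tag{1}$$
Fubini applies because the triple integral of the moduli is at most $\|L\|_\infty\|L'\|_1\|b\|_1\|b'\|_1$. If $G$ vanishes for $|x|>r$, integrating in $z$ first gives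
$$|\langle L*b,\,L'*b'\rangle|\le\|G\|_\infty\,\Bigl(\sup_w\int_{w-r}^{w+r}|b|\Bigr)\,\|b'\|_1 .\tag{2}$$

**Definition 5 (Calderón–Zygmund decomposition).** Let $f\in L^1$ be real and $\lambda>0$. Let $\{Q\}$ be the family of maximal dyadic intervals with $\frac1{|Q|}\int_Q|f|>\lambda$. They exist, since the mean of $|f|$ over a dyadic interval of length $2^m$ is at most $2^{-m}\|f\|_1\to0$ as $m\to\infty$. They are disjoint. Put $b_Q=(f-f_Q)1_Q$, where $f_Q$ is the mean of $f$ on $Q$, and $g=f-\sum_Qb_Q$.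

The dyadic parent of $Q$ was not selected, so $\int_Q|f|\le2\lambda|Q|$. Off $\bigcup Q$ we have $|f|\le\lambda$ a.e. by Lebesgue's differentiation theorem. Hence
$$|g|\le2\lambda\ \text{a.e.},\quad \|g\|_1\le\|f\|_1,\quad \int b_Q=0,\quad\|b_Q\|_1\le4\lambda|Q|,\quad\sum_Q\|b_Q\|_1\le2\|f\|_1,\quad\sum_Q|Q|\le\frac{\|f\|_1}\lambda .$$

*Example.* Let $f=8\cdot1_{[0,1/8)}$ and $\lambda=2$. The mean of $f$ over $[0,2^{-m})$ is $2^m$ for $m\le3$, so the only selected interval is $Q=[0,\frac14)$. Here $f_Q=4$, $g=4\cdot1_{[0,1/4)}$ and $b_Q=4h_Q$.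

We also use the following facts.

* **Translation.** If $L$ is a compactly supported step function with total variation $\operatorname{Var}L$ on $\mathbb R$, then
$$\|L(\cdot-t)-L\|_1\le|t|\operatorname{Var}L .\tag{3}$$
Indeed, for a.e. $x$, $|L(x-t)-L(x)|$ is at most the sum of the moduli of the jumps located between $x-t$ and $x$, and each jump is counted for a set of $x$ of measure $|t|$.
* **Hoeffding's inequality.** If $\varepsilon_1,\dots,\varepsilon_m$ are independent symmetric signs and $\sum a_i^2\le\sigma^2$, then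
$$P\Bigl(\Bigl|\sum a_i\varepsilon_i\Bigr|>t\sigma\Bigr)\le2e^{-t^2/2}\qquad(t>0).\tag{4}$$
* The Borel–Cantelli lemma, the Baire category theorem, Fatou's lemma, Lebesgue's differentiation theorem, and the fact that the averages of an integrable function over dyadic intervals of length $2^{-m}$ converge to it in $L^1$ as $m\to\infty$.

## 2. Which moduli can be given signs so that (\*) holds

The question comes from the paper "Almost Everywhere Convergence of Series in $L^1$" (http://www.ams.org/journals/proc/2005-133-08/S0002-9939-05-07957-8/S0002-9939-05-07957-8.pdf). Its context is the following known result. Let $\psi:(0,\infty)\to[0,\infty)$ satisfy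

* (a) $\lim_{x\to0}x\psi(x)=0$;
* (b) $\psi$ is nonincreasing;
* (c) $s_k=\int_{1/2^{k+1}}^{1/2^k}\psi$ satisfies $\sum_{k\ge1}|s_{k+1}-s_k|<\infty$.

Then $\theta(x)=(-1)^k\psi(x)$ for $x\in[2^{-k-1},2^{-k})$, $k\in\mathbb Z$, satisfies (\*).

*Example.* Take $\psi(x)=\frac1{x\log(e^2/x)}$ on $(0,1]$ and $\psi=\frac12$ on $[1,\infty)$. Condition (a) is clear, and (b) holds since $x\log(e^2/x)$ has derivative $\log(e^2/x)-1>0$ on $(0,1]$. Substituting $u=\log(e^2/x)$ gives $s_k=\log\bigl(1+\frac{\log2}{2+k\log2}\bigr)$. This decreases to $0$, so the sum in (c) telescopes. Here $\int_0^1\psi=\infty$, so the conclusion is not the trivial one of Section 1.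

The modulus $1/x$ just misses (a).

**Problem.** Is there a measurable $\theta$ with $|\theta(x)|=\frac1x$ for every $x\in(0,\infty)$ that satisfies (\*)?

In words: we are given the size $1/y$ of the kernel and may choose only its signs. Can we choose them so that the integral converges a.e. for every integrable $f$? The answer is **yes**; independent random signs attached to sufficiently fine cells give a suitable $\theta$ almost surely. Here are the two results.

**Theorem 1.** Let $\psi:(0,\infty)\to[0,\infty)$ be measurable, with $\sup_{0<x<1}x\psi(x)<\infty$ and $\psi$ bounded on $[1,\infty)$. Then there is a measurable real $\theta$ with $|\theta(x)|=\psi(x)$ for every $x>0$ satisfying (\*). Moreover $f\mapsto\sup_{0<\varepsilon<1}\bigl|\int_\varepsilon^1\theta(y)f(x-y)\,dy\bigr|$ is of weak type $(1,1)$. In particular (take $\psi(x)=1/x$) the answer to the Problem is yes.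

**Theorem 2.** Let $\psi:(0,\infty)\to[0,\infty)$ be nonincreasing. A measurable $\theta$ with $|\theta|=\psi$ satisfying (\*) exists if and only if $\sup_{0<x<1}x\psi(x)<\infty$.

## 3. Constant signs and dyadic alternation for $1/x$

Test a candidate $\theta$ on $f=1_{[0,2]}$ at $x\in(1,2)$. For $0<y<1$ we have $f(x-y)=1$, so $\int_\varepsilon^{\varepsilon'}\theta(y)f(x-y)\,dy=\int_\varepsilon^{\varepsilon'}\theta$ for $0<\varepsilon<\varepsilon'<1$. Hence (\*) forces
$$\lim_{\varepsilon\to0^+}\int_\varepsilon^1\theta(y)\,dy\ \text{ to exist.}$$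

*Constant sign.* $\theta=1/x$ fails at once: $\int_\varepsilon^1dy/y\to\infty$.

*Signs alternating with the dyadic block.* This is the first thing to try, since it is the recipe of the known result: $\theta(x)=(-1)^k/x$ on $[2^{-k-1},2^{-k})$. The integral over that block is $(-1)^k\log2$. So $\int_{2^{-n}}^1\theta=\sum_{k<n}(-1)^k\log2$ oscillates between $\log 2$ and $0$, and (\*) fails. This is exactly where (a) was needed: the contribution of one block no longer tends to $0$.

So there must be cancellation inside each dyadic block, and we put it there: cut the block into small cells and give the two halves of each cell opposite signs. For a $C^1_c$ function $f$ that is enough, as Section 8 will show. The difficulty is a general $f\in L^1$, and there the order of the signs from cell to cell will matter to our argument.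

## 4. Cells in each dyadic block, and what alternating signs do in $L^2$

We begin the proof of Theorem 1. Taking real and imaginary parts, we may assume that $f$ is real. Multiplying $\psi$ by a positive constant, we may assume
$$\psi(x)\le1/x\quad\text{on }(0,1).$$

**Step 1: construction of $\theta$.** The aim is a function with modulus exactly $\psi$ that is, up to a summable $L^1$ error, a sum of step functions with mean zero on every cell.

For $k\ge0$ let $I_k=[2^{-k-1},2^{-k})$; on it $\psi\le2^{k+1}$. Let $m_0<m_1<\cdots$ be integers with $m_k\ge2k+2$, and put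
$$\delta_k=2^{-m_k},\qquad N_k=2^{-k}/\delta_k=2^{m_k-k}.$$
Then $N_k\ge2^{k+2}$, and $N_k\ge2^{m_k/2}$ because $m_k\ge2k$. Since the $m_k$ are strictly increasing integers, $\delta_l\le2^{-(l-k)}\delta_k$ for $k\le l$.

Let $\mathcal D_k$ be the partition of $I_k$ into dyadic intervals $J$ (the cells) of length $2\delta_k$; there are $2^{-k-2}/\delta_k=N_k/4$ of them. Put $c_J=\frac1{|J|}\int_J\psi\le2^{k+1}$ and choose the $m_k$ so large that
$$\sum_k\eta_k<\infty,\qquad\eta_k:=\sum_{J\in\mathcal D_k}\int_J|\psi-c_J| .\tag{5}$$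
This is possible: for fixed $k$, $\psi$ is bounded on $I_k$, so its averages over dyadic intervals converge to it in $L^1(I_k)$, and we can choose $m_k$ one after the other with $\eta_k\le2^{-k}$. For $\psi=1/x$ the choice $m_k=2k+2$ works: $|\psi'|\le4^{k+1}$ on $I_k$, so $\eta_k\le|I_k|\cdot2\delta_k4^{k+1}=2^{-k-1}\cdot2\cdot2^{-2k-2}\cdot4^{k+1}=2^{-k}$.

Let $\varepsilon_J=\pm1$, $J\in\bigcup_k\mathcal D_k$, be signs; they will soon be random. Define
$$\theta=\varepsilon_J\,\psi\,h_J\ \text{ on }J\in\mathcal D_k\ (k\ge0),\qquad\theta=\psi\ \text{ on }[1,\infty).$$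
Then $|\theta|=\psi$ everywhere. Put
$$\theta_k=\theta1_{I_k},\qquad K_k=\sum_{J\in\mathcal D_k}\varepsilon_Jc_Jh_J,\qquad e_k=\theta_k-K_k .$$
Since $e_k=\varepsilon_J(\psi-c_J)h_J$ on $J$, we have $\|e_k\|_1=\eta_k$.

*Example.* Let $\psi=1/x$ and $m_k=2k+2$. For $k=0$, $\delta_0=\frac14$ and there is one cell, $[\frac12,1)$, with $c_J=2\log2$. For $k=1$, $\delta_1=\frac1{16}$ and there are two cells: $J_1=[\frac14,\frac38)$ with $c_{J_1}=8\log\frac32$, and $J_2=[\frac38,\frac12)$ with $c_{J_2}=8\log\frac43$.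

**Step 2: properties valid for every choice of signs.** These record the size, the cancellation and the regularity of $K_k$.

* **(P1)** $|K_k|\le2^{k+1}$, $\operatorname{supp}K_k\subset\overline{I_k}\subset[0,2^{-k}]$, $\|K_k\|_1\le2^{k+1}|I_k|=1$, $\int K_k=0$.
* **(P2)** $\bigl|\int_a^bK_k\bigr|\le2^{k+2}\delta_k$ for all $a<b$. Cells contained in $[a,b]$ contribute $0$. At most two cells are cut by $a$ or $b$, and each contributes at most $c_J\delta_k\le2^{k+1}\delta_k$.
* **(P3)** $\operatorname{Var}K_k\le\sum_J4c_J\le4\cdot2^{k+1}\cdot2^{-k-2}/\delta_k=2/\delta_k$. By (3), $\|K_k(\cdot-t)-K_k\|_1\le2|t|/\delta_k$.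

**Why not all signs $+1$?** That is the simplest choice. We would like at least the $L^2$ theory to be easy: if the norms of $h\mapsto K_k*h$ on $L^2$ were summable in $k$, then $\sup_n|\sum_{k\le n}K_k*h|$ would be bounded on $L^2$ by the triangle inequality. With all $\varepsilon_J=1$ this fails. Let $\delta=\delta_k$ and compute the Fourier transform of $K_k$ at frequency $\frac1{2\delta}$. Each cell starts at a multiple of $2\delta$, so
$$\int h_J(y)e^{-\pi iy/\delta}dy=\int_0^\delta e^{-\pi iy/\delta}dy-\int_\delta^{2\delta}e^{-\pi iy/\delta}dy=\frac{2\delta}{\pi i}+\frac{2\delta}{\pi i}=\frac{4\delta}{\pi i}$$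
is the same for every cell. The contributions add up to modulus $\sum_Jc_J\frac{4\delta}\pi=\frac2\pi\int_{I_k}\psi$, which for $\psi=1/x$ equals $\frac{2\log2}\pi$ for every $k$. So the $L^2$ operator norms of $K_k*$ do not tend to $0$.

The same defect is visible in the correlation $F_{k,k}(x)=\int K_k(x+y)K_k(y)\,dy$. Cells shifted onto cells match perfectly, so for $\psi=1/x$ and $1\le p\le N_k/8$,
$$F_{k,k}(2p\delta_k)=2\delta_k\sum_ic_{J_i}c_{J_{i+p}}\ge2\delta_k\cdot\frac{N_k}8\cdot4^k=2^{k-2},$$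
because $c_J\ge2^k$ and there are $N_k/4-p\ge N_k/8$ terms. This is as large, up to a constant, as the trivial bound $\|K_k\|_\infty\|K_k\|_1\le2^{k+1}$. (This does not show that the choice $\varepsilon_J=1$ violates (\*); it shows that summing norms is impossible for it.)

Random signs destroy this resonance: they make all correlations small except $F_{k,k}(x)$ for $|x|<2\delta_k$.

## 5. Correlations of the random kernels

From now on the $\varepsilon_J$ are independent symmetric random signs. For $k\le l$ let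
$$F_{k,l}(x)=\int K_k(x+y)K_l(y)\,dy .$$
Both kernels live on $[0,2^{-k}]$, so $F_{k,l}(x)=0$ for $|x|\ge2^{-k}$. Always $|F_{k,l}|\le\|K_k\|_\infty\|K_l\|_1\le2^{k+1}$.

**Lemma 1.** Almost surely there is $C_0<\infty$ such that for all $0\le k\le l$
$$|F_{k,l}(x)|\le C_0\,2^kN_l^{-1/4}\quad\text{for all }x\text{ if }k<l,\text{ and for }|x|\ge2\delta_k\text{ if }k=l .\tag{6}$$

*Example.* In the example of Step 1, $F_{1,1}(2\delta_1)$ sees only the pair $(J_1,J_2)$: $F_{1,1}(\frac18)=\varepsilon_{J_1}\varepsilon_{J_2}c_{J_1}c_{J_2}\cdot\frac18$. With many cells it becomes a sum of many such products with random signs.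

*Proof.* **Reduction to finitely many points.** $K_k$ and $K_l$ are step functions with breakpoints in $\delta_l\mathbb Z$ (note $\delta_k\mathbb Z\subset\delta_l\mathbb Z$). Hence $F_{k,l}$ is continuous and linear between consecutive points of $\delta_l\mathbb Z$, and it suffices to bound it at points $x\in\delta_l\mathbb Z$ with $|x|\le1$; there are $2^{m_l+1}+1$ of them. When $k=l$, the grid points with $|x|\ge2\delta_k$ suffice, since $\pm2\delta_k$ are grid points.

**Case $k<l$.** The purpose is to see $F_{k,l}(x)$ as a random sum. Condition on the signs of $\mathcal D_k$. Then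
$$F_{k,l}(x)=\sum_{J\in\mathcal D_l}\varepsilon_Ja_J,\qquad a_J=c_J\int K_k(x+y)h_J(y)\,dy,\qquad|a_J|\le2^{l+1}\cdot2^{k+1}\cdot2\delta_l ,$$
where the $a_J$ are now fixed and the $\varepsilon_J$, $J\in\mathcal D_l$, are still independent symmetric signs. As $\mathcal D_l$ has $2^{-l-2}/\delta_l$ cells,
$$\sum_Ja_J^2\le64\cdot4^{k+l}\delta_l^2\cdot2^{-l-2}\delta_l^{-1}=16\cdot4^k\cdot2^l\delta_l=16\cdot4^kN_l^{-1}.$$
By (4), $P\bigl(|F_{k,l}(x)|>4t\,2^kN_l^{-1/2}\bigr)\le2e^{-t^2/2}$.

**Case $k=l$.** Now the sum is quadratic in the signs; we show that away from the diagonal it splits into at most two sums with independent signs. Substituting $y\mapsto y+x$ shows that $F_{k,k}$ is even, so let $x=q\delta_k$ with $q\ge2$ an integer. Enumerate $\mathcal D_k$ from left to right as $J_1,J_2,\dots$. Then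
$$F_{k,k}(x)=\sum_{i,i'}\varepsilon_{J_i}\varepsilon_{J_{i'}}c_{J_i}c_{J_{i'}}\int h_{J_{i'}}(x+y)h_{J_i}(y)\,dy .$$
The left endpoints of $J_{i'}-x$ and $J_i$ differ by $(2(i'-i)-q)\delta_k$ and both intervals have length $2\delta_k$. So a term is nonzero only if $|q-2(i'-i)|<2$. That means $i'-i=q/2$ for $q$ even and $i'-i=(q\pm1)/2$ for $q$ odd. Since $q\ge2$, in every case $p=i'-i\ge1$. Hence $F_{k,k}(x)$ is a sum of at most two sums of the form
$$\sum_i\alpha_i\,\varepsilon_{J_i}\varepsilon_{J_{i+p}},\qquad p\ge1\text{ fixed},\qquad|\alpha_i|\le4^{k+1}\cdot2\delta_k .$$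

For fixed $p\ge1$ the products $\xi_i=\varepsilon_{J_i}\varepsilon_{J_{i+p}}$ are independent symmetric signs. To see this, let $S$ be a nonempty finite set of indices and let $i_0=\min S$. In $\prod_{i\in S}\xi_i$ the factor $\varepsilon_{J_{i_0}}$ occurs exactly once: it could occur otherwise only in $\xi_{i_0-p}$, and $i_0-p\notin S$. Hence $E\prod_{i\in S}\xi_i=0$. For given $\sigma_1,\dots,\sigma_m=\pm1$, expanding the product gives
$$P(\xi_i=\sigma_i,\ 1\le i\le m)=E\prod_{i=1}^m\frac{1+\sigma_i\xi_i}2=2^{-m},$$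
since only the empty set contributes. This is the claimed independence.

Finally $\sum_i\alpha_i^2\le64\cdot16^k\delta_k^2\cdot2^{-k-2}/\delta_k=16\cdot4^kN_k^{-1}$. By (4), each of the two sums exceeds $4t\,2^kN_k^{-1/2}$ in modulus with probability at most $2e^{-t^2/2}$, so
$$P\bigl(|F_{k,k}(x)|>8t\,2^kN_k^{-1/2}\bigr)\le4e^{-t^2/2}.$$

**All pairs at once.** Take $t=(8m_l)^{1/2}$, so $e^{-t^2/2}=e^{-4m_l}$. For each $l$ there are $l+1$ values of $k$ and at most $2^{m_l+1}+1$ grid points. The sum of all probabilities is at most $\sum_l(l+1)(2^{m_l+1}+1)\,4e^{-4m_l}<\infty$. By Borel–Cantelli, almost surely, for all but finitely many pairs $(k,l)$ and in the stated range of $x$,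
$$|F_{k,l}(x)|\le8(8m_l)^{1/2}2^kN_l^{-1/2}.$$
Since $N_l\ge2^{m_l/2}$, $(8m_l)^{1/2}N_l^{-1/4}\le(8m_l)^{1/2}2^{-m_l/8}$ is bounded, and (6) follows for these pairs. For the finitely many remaining pairs $|F_{k,l}|\le2^{k+1}$, so enlarging $C_0$ suffices. $\square$

**Fix from now on signs for which (6) holds.** Everything that follows is deterministic. So for fixed $\psi$ and $(m_k)$ almost every choice of signs works, simultaneously for all $f\in L^1$. From here on $C$ denotes constants, which may depend on $C_0$ but not on $f,\lambda,n,k,l,j,i$ or on the number $n_0$ of Section 7.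

**Consequence in $L^2$.** By (6) and $|F_{k,k}|\le2^{k+1}$ near the diagonal,
$$\|F_{k,k}\|_1\le4\delta_k\cdot2^{k+1}+2\cdot2^{-k}\cdot C_02^kN_k^{-1/4}=8N_k^{-1}+2C_0N_k^{-1/4}\le CN_k^{-1/4}\le C2^{-k/4}.$$
For $g\in L^1\cap L^\infty$, (1) gives $\|K_k*g\|_2^2=\iint g(z)g(w)F_{k,k}(w-z)\,dz\,dw\le\|F_{k,k}\|_1\|g\|_2^2$. So
$$\|K_k*g\|_2\le C2^{-k/8}\|g\|_2 ,\tag{7}$$
which is the summable decay that the constant sign lacked.

## 6. Where kernel regularity stops: intervals of length between $\delta_k$ and $2^{-k}$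

Put
$$T_nf=\sum_{k=0}^nK_k*f,\qquad T^*f=\sup_{n\ge0}|T_nf| .$$
The heart of Theorem 1 is that $T^*$ is of weak type $(1,1)$. The standard approach takes the decomposition $f=g+\sum_Qb_Q$, uses $L^2$ for $g$, and estimates each $K_k*b_Q$ in $L^1$ using $\int b_Q=0$ and the regularity of $K_k$. By (P3) this yields
$$\|K_k*b_Q\|_1\le\frac{2|Q|}{\delta_k}\|b_Q\|_1 ,\tag{8}$$
because $K_k*b_Q(x)=\int(K_k(x-z)-K_k(x-z_Q))b_Q(z)\,dz$ with $z_Q$ the left endpoint of $Q$. This is excellent for $|Q|\le\delta_k$. For $|Q|\ge2^{-k}$ nothing is needed, since $K_k*b_Q$ lives close to $Q$. But for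
$$\delta_k<|Q|<2^{-k}$$
the bound (8) is worse than the trivial one, $\|K_k*b_Q\|_1\le\|b_Q\|_1$, and the number of such $k$ is unbounded. With $m_k=2k+2$ and $|Q|=2^{-s}$, $s\ge1$, the condition $2\delta_k\le|Q|<2^{-k}$ reads $(s-1)/2\le k<s$, which at least $s/2$ integers satisfy.

No better regularity is available. Take $\psi=1/x$. Then $|K_k|\ge2^k$ on $I_k$, so $\|K_k\|_2^2\ge2^{k-1}$. For $|t|\ge2\delta_k$, (6) gives
$$2^{k+2}\|K_k(\cdot-t)-K_k\|_1\ge\|K_k(\cdot-t)-K_k\|_2^2=2\|K_k\|_2^2-2F_{k,k}(t)\ge2^k-2C_02^kN_k^{-1/4},$$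
that is, $\|K_k(\cdot-t)-K_k\|_1\ge\frac14-\frac{C_0}2N_k^{-1/4}$. So the very smallness of correlations that gave (7) rules out a gain from regularity as soon as $|t|\ge2\delta_k$.

What gets past this is to estimate not one $Q$ at a time but all $Q$ of the same length together, and in $L^2$ instead of $L^1$. Let
$$B_s=\sum_{|Q|=2^{-s}}b_Q\quad(s\in\mathbb Z),\qquad\sum_s\|B_s\|_1\le2\|f\|_1 .$$
An interval $I$ meets only intervals $Q$ of length $2^{-s}$ that lie in an interval of length $|I|+2\cdot2^{-s}$; since these are disjoint and $\|b_Q\|_1\le4\lambda|Q|$,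
$$\int_I|B_s|\le4\lambda\bigl(|I|+2\cdot2^{-s}\bigr).\tag{9}$$
Seen at scales $\ge2^{-s}$, $B_s$ has density at most a constant times $\lambda$, like a bounded function. In (1) the correlations $F_{k,l}$ are small and spread over length $2^{-k}\ge2^{-s}$, so (9) is what one needs to use them. The exceptional region $|w-z|<2\delta_k$, where $F_{k,k}$ is large, is harmless for $\delta_k<2^{-s}$. The outcome is a gain in terms of $j=s-k$, which can be summed.

## 7. The weak type $(1,1)$ bound for $T^*$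

**Proposition.** $|\{T^*f>3\lambda\}|\le C\|f\|_1/\lambda$ for all $f\in L^1$, $\lambda>0$.

*Proof.* The sets $\{\sup_{n\le n_0}|T_nf|>3\lambda\}$ increase to $\{T^*f>3\lambda\}$ as $n_0\to\infty$. So fix $n_0$ and bound $\sup_{n\le n_0}|T_nf|$ uniformly in $n_0$; all indices $k,l,n$ lie in $[0,n_0]$. Decompose $f$ at height $\lambda$ as in Definition 5.

**Step 1: the good part.** It is handled by summing norms. By (7), $\|T^*g\|_2\le\sum_k\|K_k*g\|_2\le C\|g\|_2$. Since $\|g\|_2^2\le2\lambda\|g\|_1\le2\lambda\|f\|_1$, Chebyshev's inequality gives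
$$|\{T^*g>\lambda\}|\le C\lambda^{-2}\|g\|_2^2\le C\|f\|_1/\lambda .$$

**Step 2: the exceptional set.** It removes the pairs with $|Q|\ge2^{-k}$. Let $\Omega=\bigcup_Q\bigl(Q\cup(Q+|Q|)\bigr)$, so $|\Omega|\le2\|f\|_1/\lambda$. If $|Q|\ge2^{-k}$, then $K_k*b_Q=0$ a.e. off $\Omega$, since $K_k$ is supported in $[0,2^{-k}]$. The series $\sum_QK_k*b_Q$ converges absolutely a.e., because $\sum_Q\|K_k*b_Q\|_1\le\sum_Q\|b_Q\|_1<\infty$. Hence a.e. off $\Omega$ only the $B_s$ with $s>k$ contribute. Splitting at $s=m_k$ and writing $s=k+j$ in the lower range,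
$$T_n\Bigl(\sum_Qb_Q\Bigr)=\sum_{k\le n}\sum_{s\ge m_k}K_k*B_s+\sum_{j\ge1}\sum_{k\le n}u_{k,j},\qquad u_{k,j}:=\begin{cases}K_k*B_{k+j},&1\le j<m_k-k,\\0,&j\ge m_k-k.\end{cases}\tag{10}$$

**Step 3: small intervals, $s\ge m_k$.** Here $|Q|\le\delta_k$ and regularity suffices. The supremum over $n$ of the modulus of the first sum in (10) is dominated by $\sum_Q\sum_{k:\,m_k\le s}|K_k*b_Q|$, where $2^{-s}=|Q|$. By (8), and since the $m_k$ are distinct integers,
$$\sum_{k:\,m_k\le s}\|K_k*b_Q\|_1\le\sum_{k:\,m_k\le s}2\cdot2^{m_k-s}\|b_Q\|_1\le4\|b_Q\|_1 .$$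
So the dominating function has $L^1$ norm at most $8\|f\|_1$ and exceeds $\lambda$ on a set of measure at most $8\|f\|_1/\lambda$.

**Step 4: what is left for the intermediate intervals.** Let $V_j=\sup_{n\le n_0}\bigl|\sum_{k\le n}u_{k,j}\bigr|$. We claim
$$\|V_j\|_2\le C2^{-j/16}(\lambda\|f\|_1)^{1/2}\qquad(j\ge1).\tag{11}$$
Given (11), $|\{\sum_jV_j>\lambda\}|\le\lambda^{-2}\bigl(\sum_j\|V_j\|_2\bigr)^2\le C\|f\|_1/\lambda$. A point where $\sup_{n\le n_0}|T_nf|>3\lambda$ lies, up to a null set, in $\Omega$, in $\{T^*g>\lambda\}$, in the set of Step 3, or in $\{\sum_jV_j>\lambda\}$. So (11) completes the proof.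

Fix $j\ge1$ and write $u_k=u_{k,j}$. Whenever $u_k\ne0$ we have $k+j<m_k$, that is,
$$\delta_k<2^{-k-j},\qquad N_k>2^j .\tag{12}$$

**Step 5: one term in $L^2$.** The purpose is a bound for $\|u_k\|_2$ with a gain in $j$. Suppose $u_k\neq0$; then by (1) $\|u_k\|_2^2=\iint B_{k+j}(z)B_{k+j}(w)F_{k,k}(w-z)\,dz\,dw$.

Where $|w-z|<2\delta_k$, use $|F_{k,k}|\le2^{k+1}$. For each $w$ the variable $z$ runs over an interval of length $4\delta_k$, so by (9) and (12) this region contributes at most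
$$2^{k+1}\cdot4\lambda\bigl(4\delta_k+2\cdot2^{-k-j}\bigr)\|B_{k+j}\|_1\le48\lambda2^{-j}\|B_{k+j}\|_1 .$$
Where $2\delta_k\le|w-z|<2^{-k}$, use (6). Now $z$ runs over a subset of an interval of length $2\cdot2^{-k}$, so the contribution is at most
$$C_02^kN_k^{-1/4}\cdot4\lambda\bigl(2\cdot2^{-k}+2\cdot2^{-k-j}\bigr)\|B_{k+j}\|_1\le C\lambda2^{-j/4}\|B_{k+j}\|_1 ,$$
because $N_k>2^j$. For $|w-z|\ge2^{-k}$, $F_{k,k}=0$. Hence
$$\|u_k\|_2^2\le C\lambda2^{-j/4}\|B_{k+j}\|_1 ,\tag{13}$$
which is trivial if $u_k=0$.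

**Step 6: the full sum in $L^2$.** Put $U=\sum_{k\le n_0}u_k$; we need its cross terms. Let $k<l$ with $u_k,u_l\ne0$. Since $F_{k,l}$ vanishes for $|x|\ge2^{-k}$, (2), (6) and (9) give
$$|\langle u_k,u_l\rangle|\le C_02^kN_l^{-1/4}\cdot4\lambda\bigl(2\cdot2^{-k}+2\cdot2^{-k-j}\bigr)\|B_{l+j}\|_1\le C\lambda N_l^{-1/4}\|B_{l+j}\|_1 .$$
Here $N_l^{-1/4}=N_l^{-1/8}N_l^{-1/8}\le2^{-l/8}2^{-j/8}$, because $N_l\ge2^l$ and $N_l>2^j$. Summing over the $l$ values $k<l$ costs a factor $l$, and $l2^{-l/8}\le C$. Together with (13),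
$$\|U\|_2^2\le\sum_l\|u_l\|_2^2+2\sum_l\sum_{k<l}|\langle u_k,u_l\rangle|\le C2^{-j/8}\lambda\sum_l\|B_{l+j}\|_1\le C2^{-j/8}\lambda\|f\|_1 .\tag{14}$$

**Step 7: the supremum over $n$.** So far we control one sum, $U$, and want all partial sums. The idea is to compare $\sum_{k\le n}u_k$ with an average of $U$ at scale $\delta_n$: the kernels $K_k$ with $k\le n$ hardly change under this average, by (P3), and those with $k>n$ are almost killed by it, by (P2). Let
$$\chi_n=\delta_n^{-1}1_{[0,\delta_n]},\qquad P_nh=\chi_n*h .$$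
Since $P_nU=\sum_{k\le n}P_nu_k+\sum_{n<k\le n_0}P_nu_k$,
$$\sum_{k\le n}u_k=P_nU+\sum_{k\le n}(I-P_n)u_k-\sum_{n<k\le n_0}P_nu_k .\tag{15}$$
We bound the supremum over $n$ of each of the three terms in $L^2$ by $C2^{-j/16}(\lambda\|f\|_1)^{1/2}$; this is (11).

*First term.* $|P_nU(x)|\le\delta_n^{-1}\int_0^{\delta_n}|U(x-y)|\,dy\le MU(x)$. As $M$ is bounded on $L^2$, (14) gives the bound.

*Second term.* Let $i=n-k\ge0$ and $u_k\ne0$. Then $(I-P_n)u_k=L*B_{k+j}$ with $L=K_k-\chi_n*K_k$. We have: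

* $\|L\|_\infty\le2\|K_k\|_\infty\le2^{k+2}$;
* $\|L\|_1\le\delta_n^{-1}\int_0^{\delta_n}\|K_k-K_k(\cdot-t)\|_1\,dt\le2\delta_n/\delta_k\le2\cdot2^{-i}$, by (P3);
* $\operatorname{supp}L\subset[0,2^{-k}+\delta_n]\subset[0,2\cdot2^{-k}]$.

So the correlation of $L$ with itself is at most $\|L\|_\infty\|L\|_1\le2^{k+3}2^{-i}$ and vanishes for $|x|>2\cdot2^{-k}$. By (2) and (9),
$$\|(I-P_n)u_k\|_2^2\le2^{k+3}2^{-i}\cdot4\lambda\bigl(4\cdot2^{-k}+2\cdot2^{-k-j}\bigr)\|B_{k+j}\|_1\le C\lambda2^{-i}\|B_{k+j}\|_1 .$$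
This gains in $i$ but not in $j$. On the other hand $\|P_nh\|_2\le\|h\|_2$ and (13) give $\|(I-P_n)u_k\|_2^2\le4\|u_k\|_2^2\le C\lambda2^{-j/4}\|B_{k+j}\|_1$, which gains in $j$ but not in $i$. A quantity bounded by two numbers is bounded by their geometric mean, so
$$\|(I-P_n)u_{n-i}\|_2^2\le C\lambda2^{-i/2}2^{-j/8}\|B_{n-i+j}\|_1 .$$
Now bound the supremum over $n$, for each fixed $i$, by the square sum over $n$:
$$\Bigl\|\sup_n\Bigl|\sum_{k\le n}(I-P_n)u_k\Bigr|\Bigr\|_2\le\sum_{i\ge0}\Bigl(\sum_{n\ge i}\|(I-P_n)u_{n-i}\|_2^2\Bigr)^{1/2}\le\sum_{i\ge0}\bigl(C\lambda2^{-i/2}2^{-j/8}\cdot2\|f\|_1\bigr)^{1/2}\le C2^{-j/16}(\lambda\|f\|_1)^{1/2}.$$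

*Third term.* Let $i=k-n\ge1$ and $u_k\ne0$. Then $P_nu_k=L*B_{k+j}$ with $L=\chi_n*K_k$. We have:

* $\|L\|_1\le1$;
* $\|L\|_\infty\le\delta_n^{-1}\sup_{a<b}\bigl|\int_a^bK_k\bigr|\le2^{k+2}\delta_k/\delta_n$, by (P2);
* $\operatorname{supp}L\subset[0,2^{-k}+\delta_n]\subset[0,2\rho]$ with $\rho=\max(2^{-k},\delta_n)$.

Moreover $\rho\|L\|_\infty\le4\cdot2^{-i}$. Indeed, if $\rho=2^{-k}$, the product is at most $4\delta_k/\delta_n\le4\cdot2^{-i}$. If $\rho=\delta_n$, it is at most $2^{k+2}\delta_k=4/N_k\le2^{-k}\le2^{-i}$. The correlation of $L$ with itself is at most $\|L\|_\infty\|L\|_1$ and vanishes for $|x|>2\rho$, so by (2) and (9)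
$$\|P_nu_k\|_2^2\le\|L\|_\infty\|L\|_1\cdot4\lambda\bigl(4\rho+2\cdot2^{-k-j}\bigr)\|B_{k+j}\|_1\le24\lambda\,\rho\|L\|_\infty\|B_{k+j}\|_1\le C\lambda2^{-i}\|B_{k+j}\|_1 .$$
Also $\|P_nu_k\|_2^2\le\|u_k\|_2^2\le C\lambda2^{-j/4}\|B_{k+j}\|_1$ by (13). The geometric mean is $C\lambda2^{-i/2}2^{-j/8}\|B_{k+j}\|_1$, and with $k=n+i$
$$\Bigl\|\sup_n\Bigl|\sum_{n<k\le n_0}P_nu_k\Bigr|\Bigr\|_2\le\sum_{i\ge1}\Bigl(\sum_n\|P_nu_{n+i}\|_2^2\Bigr)^{1/2}\le\sum_{i\ge1}\bigl(C\lambda2^{-i/2}2^{-j/8}\cdot2\|f\|_1\bigr)^{1/2}\le C2^{-j/16}(\lambda\|f\|_1)^{1/2},$$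
where $n$ runs over $0\le n\le n_0-i$. This proves (11) and the Proposition. $\square$

## 8. From the weak type bound to convergence of $\int_\varepsilon^1\theta(y)f(x-y)\,dy$

**Step 1: reduction to $\varepsilon\to0$ and to the kernels $K_k$.** Let $f\in L^1$. Since $\theta$ is bounded on $[1,\infty)$, $\int_1^R\theta(y)f(x-y)\,dy$ converges absolutely as $R\to\infty$, for every $x$. So (\*) holds if $\int_\varepsilon^1\theta(y)f(x-y)\,dy$ converges a.e. as $\varepsilon\to0^+$. For $\varepsilon\in I_n$, since $\theta=K_k+e_k$ on $I_k$,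
$$\int_\varepsilon^1\theta(y)f(x-y)\,dy=\sum_{k<n}K_k*f(x)+\sum_{k<n}e_k*f(x)+\int_\varepsilon^{2^{-n}}K_n(y)f(x-y)\,dy+\int_\varepsilon^{2^{-n}}e_n(y)f(x-y)\,dy .\tag{16}$$
By (5), $\sum_k|e_k|*|f|$ has $L^1$ norm at most $\sum_k\eta_k\|f\|_1<\infty$, hence is finite a.e. So a.e. the second sum converges and the last term, at most $|e_n|*|f|(x)$ in modulus, tends to $0$. For the third term put
$$R_nf(x)=\sup_{\varepsilon\in I_n}\Bigl|\int_\varepsilon^{2^{-n}}K_n(y)f(x-y)\,dy\Bigr|\le2^{n+1}\int_0^{2^{-n}}|f(x-y)|\,dy\le2Mf(x),$$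
by (P1). It remains to show that
$$\mathcal Of:=\limsup_{n,n'\to\infty}|T_nf-T_{n'}f|+\limsup_{n\to\infty}R_nf=0\quad\text{a.e.}$$

**Step 2: smooth functions.** On a dense class the cancellation in the cells suffices. Let $\phi\in C^1_c$ have Lipschitz constant $\Lambda$. As $\int K_k=0$,
$$|K_k*\phi(x)|\le\int|K_k(y)||\phi(x-y)-\phi(x)|\,dy\le\Lambda2^{-k}\|K_k\|_1\le\Lambda2^{-k},$$
so $T_n\phi(x)$ converges. Writing $\phi(x-y)=(\phi(x-y)-\phi(x))+\phi(x)$ and using (P2),
$$R_n\phi(x)\le\Lambda2^{-n}+|\phi(x)|\,2^{n+2}\delta_n=\Lambda2^{-n}+4|\phi(x)|/N_n\to0 .$$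
Hence $\mathcal O\phi=0$ everywhere.

**Step 3: density.** For $f\in L^1$ and $\phi\in C_c^1$, $\mathcal O$ is subadditive, so
$$\mathcal Of\le\mathcal O(f-\phi)+\mathcal O\phi=\mathcal O(f-\phi)\le2T^*(f-\phi)+2M(f-\phi).$$
The Proposition and the weak type of $M$ give $|\{\mathcal Of>\lambda\}|\le C\|f-\phi\|_1/\lambda$ for every $\lambda>0$. Since $C_c^1$ is dense in $L^1$, $\mathcal Of=0$ a.e. This proves (\*).

**Step 4: the maximal function of Theorem 1.** By (16), and since for $n=0$ the first sums are empty,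
$$\sup_{0<\varepsilon<1}\Bigl|\int_\varepsilon^1\theta(y)f(x-y)\,dy\Bigr|\le T^*f(x)+2Mf(x)+\sum_k|e_k|*|f|(x).$$
(The left side is measurable, since the integral is continuous in $\varepsilon$ and rational $\varepsilon$ suffice.) The first two terms are of weak type $(1,1)$, and the third is bounded from $L^1$ to $L^1$, hence of weak type by Chebyshev's inequality. So the left side is of weak type $(1,1)$; for complex $f$ one adds the bounds for the real and imaginary parts. Theorem 1 is proved. $\blacksquare$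

With $\psi(x)=1/x$ this gives a measurable $\theta$ with $|\theta(x)|=1/x$ for all $x>0$ satisfying (\*).

## 9. Necessity of $\psi(x)=O(1/x)$ for monotone moduli

We prove Theorem 2. **Sufficiency** is Theorem 1: a nonincreasing $\psi$ is measurable and is bounded on $[1,\infty)$ by $\psi(1)$.

For **necessity**, let $\psi$ be nonincreasing, $|\theta|=\psi$, and suppose that (\*) holds. First the guiding computation. Let $f_h=\frac1h1_{[0,h]}$, an approximate point mass at $0$. For a.e. $y_0\in(0,1)$, $\int_{y_0-h}^{y_0}\theta(y)f_h(y_0-y)\,dy=\frac1h\int_{y_0-h}^{y_0}\theta\to\theta(y_0)$ as $h\to0$. So a maximal function over $\varepsilon$ sees the size $\psi(y_0)$ at $y_0$, whatever the signs. If we had a weak type bound, then $|\{\psi>\lambda\}\cap(0,1)|\le C/\lambda$ would follow, which for monotone $\psi$ means $\psi(x)=O(1/x)$ as $x\to0$. But (\*) is only a statement of a.e. convergence. What we extract from it is a bound outside a set of measure $\frac14$ in $[0,1]$;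 therefore we will fill $[0,1]$ with equally spaced spikes.

**Step 1: a finite maximal function.** For rational $\varepsilon\in(0,1)$ let $S_\varepsilon f(x)=\int_\varepsilon^1\theta(y)f(x-y)\,dy$ and let $S^*f=\sup_\varepsilon|S_\varepsilon f|$ on $X=[0,1]$. Since $|\theta|\le\psi(\varepsilon)$ on $[\varepsilon,1]$,
$$|S_\varepsilon f(x)|\le\psi(\varepsilon)\|f\|_1\quad\text{for all }x .\tag{17}$$
The integral over $[1,\infty)$ converges absolutely because $|\theta|\le\psi(1)$ there. So (\*) says that $S_\varepsilon f(x)$ converges as $\varepsilon\to0$ for a.e. $x$. Hence for a.e. $x$ it is bounded for $\varepsilon$ below some $\varepsilon_0$. For $\varepsilon\ge\varepsilon_0$ it is at most $\psi(\varepsilon_0)\|f\|_1$ by (17) and monotonicity. Thus $S^*f<\infty$ a.e. on $X$ for every $f\in L^1$.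

**Step 2: from finiteness to a uniform bound (Banach's principle).** We show that there is $\Lambda<\infty$ with
$$|\{x\in X:S^*f>\Lambda\|f\|_1\}|\le\tfrac14\quad\text{for all }f\in L^1 .\tag{18}$$
For $N\in\mathbb N$ let $E_N=\{f\in L^1:|\{x\in X:S^*f>N\}|\le\frac18\}$.

*$E_N$ is closed.* Let $f_i\in E_N$ and $f_i\to f$ in $L^1$. If $S^*f(x)>N$, then $|S_\varepsilon f(x)|>N$ for some rational $\varepsilon$. By (17) applied to $f_i-f$, $|S_\varepsilon f_i(x)|>N$, hence $S^*f_i(x)>N$, for all large $i$. So $1_{\{S^*f>N\}}\le\liminf_i1_{\{S^*f_i>N\}}$ on $X$, and Fatou's lemma gives $|\{x\in X:S^*f>N\}|\le\frac18$.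

*$\bigcup_NE_N=L^1$.* Since $S^*f<\infty$ a.e. on $X$ and $|X|<\infty$, $|\{x\in X:S^*f>N\}|\to0$ as $N\to\infty$.

By Baire, some $E_N$ contains a closed ball with center $f_0$ and radius $r>0$. If $\|h\|_1\le r$, then $S^*h\le S^*(f_0+h)+S^*f_0$, so $|\{x\in X:S^*h>2N\}|\le\frac18+\frac18=\frac14$. For $f\ne0$ apply this to $h=rf/\|f\|_1$: (18) holds with $\Lambda=2N/r$.

**Step 3: test functions.** They show that $x_0\psi(x_0)$ is bounded. Let $x_0\in(0,\frac12)$ and $a=x_0\psi(x_0)$; we may assume $a>0$. By monotonicity $\psi\ge a/x_0$ on $(0,x_0]$. For $0<h<x_0$ let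
$$f_h=\sum_{i=0}^{\lfloor1/x_0\rfloor}\frac{x_0}h\,1_{[ix_0,\,ix_0+h]},\qquad\|f_h\|_1=x_0\bigl(\lfloor1/x_0\rfloor+1\bigr)\le1+x_0\le2 .$$
Almost every $x\in X$ lies in some $(ix_0,(i+1)x_0)$ with $0\le i\le\lfloor1/x_0\rfloor$; put $y_0=x-ix_0\in(0,x_0)$. For $0<h<y_0$ and $y\in[y_0-h,y_0]$ we have $x-y\in[ix_0,ix_0+h]$, so
$$\int_{y_0-h}^{y_0}\theta(y)f_h(x-y)\,dy=\frac{x_0}h\int_{y_0-h}^{y_0}\theta(y)\,dy\ \xrightarrow[h\to0]{}\ x_0\theta(y_0)$$
for a.e. $x\in X$, by Lebesgue's theorem ($\theta$ is locally bounded on $(0,\infty)$). Here $|x_0\theta(y_0)|=x_0\psi(y_0)\ge a$. The left side equals $\int_{y_0-h}^1-\int_{y_0}^1$, with $0<y_0-h<y_0<1$. Since $\varepsilon\mapsto\int_\varepsilon^1\theta(y)f_h(x-y)\,dy$ is continuous, the supremum over rational $\varepsilon$ controls both integrals, and the left side is at most $2S^*f_h(x)$ in modulus. Hence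
$$\liminf_{h\to0}S^*f_h\ge a/2\quad\text{a.e. on }X .$$

By Fatou's lemma along a sequence $h\to0$, $1\le\liminf_h|\{x\in X:S^*f_h>a/3\}|$, so $|\{x\in X:S^*f_h>a/3\}|>\frac14$ for some $h$. But (18) and $\|f_h\|_1\le2$ give $|\{x\in X:S^*f_h>2\Lambda\}|\le\frac14$. If $a/3\ge2\Lambda$, the first set would be contained in the second, a contradiction. Therefore
$$x_0\psi(x_0)=a<6\Lambda$$
whenever $x_0\in(0,\frac12)$ and $\psi(x_0)>0$, so $x\psi(x)\le6\Lambda$ on $(0,\frac12)$. On $[\frac12,1)$, $x\psi(x)\le\psi(\frac12)$. Hence $\sup_{0<x<1}x\psi(x)<\infty$, and Theorem 2 is proved. $\blacksquare$
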